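# Sums of units in regular rings: the Fredholm index and the unit sum number

Rings are associative with identity $1$. Direct sums of rings or operators are always taken componentwise.

## 1. Unit-regular rings with $2$ invertible: two units suffice

**Definition 1.1.** A ring $R$ is (von Neumann) *regular* if for every $a\in R$ there is $x\in R$ with $axa=a$. It is *unit-regular* if such an $x$ can always be chosen to be a unit.

A field is unit-regular: take $x=a^{-1}$ if $a\ne0$, and $x=1$ if $a=0$. The matrix ring $M_n(F)$ over a field $F$ is unit-regular: write $a=pdq$ with $p,q$ invertible and $d$ diagonal with entries $0$ and $1$; then $u=q^{-1}p^{-1}$ gives $aua=pd^2q=pdq=a$. The ring $\mathbb Z$ is not regular, since $2x2=2$ has no integer solution.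

**Proposition 1.2.** *In a unit-regular ring in which $2$ is invertible, every element is a sum of two units.*

This is a theorem of G. Ehrlich (*Unit-regular rings*, Portugal. Math. 27 (1968) 209–212). Here is a proof.

**Proof.** Let $aua=a$ with $u$ a unit. Then $e=au$ satisfies $e^2=(aua)u=au=e$, and $a=eu^{-1}$. Since $(2e-1)^2=4e-4e+1=1$, the element $2e-1$ is a unit. Hence
$$a=\tfrac12\,u^{-1}+\tfrac12(2e-1)u^{-1}$$
is a sum of two units. $\square$

What happens if we only assume that $R$ is regular? We need a way to count.

**Definition 1.3.** Let $R$ be a ring. If every element of $R$ is a sum of units, the *unit sum number* $\mathrm{usn}(R)$ is the least positive integer $k$ such that every element of $R$ is a sum of $k$ units, if such a $k$ exists, and $\mathrm{usn}(R)=\omega$ if no such $k$ exists. If some element of $R$ is not a sum of units, $\mathrm{usn}(R)=\infty$.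

"A sum of $k$ units" means exactly $k$ of them. Three small examples:

- $\mathrm{usn}(\mathbb Q)=2$, because $0=1+(-1)$ and $q=\frac q2+\frac q2$ for $q\ne 0$.
- $\mathrm{usn}(\mathbb Z)=\omega$, because the units are $\pm1$ and the integer $k+1$ is not a sum of $k$ of them.
- $\mathrm{usn}(\mathbb Q[x])=\infty$, because sums of units are constants.

A nonzero ring has $\mathrm{usn}\ge2$, because $0$ is not a unit.

Now let $R$ be a regular ring with $2$ invertible and $\mathrm{usn}(R)\ne\infty$. **Is every non-invertible element of $R$ a sum of two units?** The source of the problem is given as "Rings Characterized By Properties Of Direct Sums Of" (https://etd.ohiolink.edu/!etd.send_file?accession=ohiou1181845354&disposition=attachment). Since $2$ is invertible, a unit $u=\frac u2+\frac u2$ is always a sum of two units. So for nonzero $R$ the question is exactly whether $\mathrm{usn}(R)=2$. The hypothesis $\mathrm{usn}(R)\neq\infty$ is there to exclude the case in which some element is no sum of units at all.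

The answer will be **no**, and in a strong form: every value $2,3,4,\dots,\omega,\infty$ occurs.

In the proof of Proposition 1.2, regularity alone gives $axa=a$, an idempotent $e=ax$, and $a=ea$. The factor to the right of $e$ is no longer a unit, and the argument stops there. Let us look at the simplest operator for which this happens.

## 2. The shift, and why its index alone is no obstruction

Let $W$ be a vector space. The ring $\mathrm{End}(W)$ is regular: given $f$, write $W=\ker f\oplus N'$ and $W=fW\oplus C$, and let $g$ be the inverse of $f|_{N'}:N'\to fW$ on $fW$ and $0$ on $C$; then $fgf=f$.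

Take $W=\mathbb Q[[\pi]]$. Let $S$ be multiplication by $\pi$, and let $B$ be the backward shift: multiply by $\pi^{-1}$ and delete the term in $\pi^{-1}$. Then
$$BS=1,\qquad SB=1-(\text{projection to the constant term}). \tag{1}$$
If $SuS=S$ with $u$ a unit, then $uS=1$ because $S$ is injective, so $S=u^{-1}$ is bijective, which is false. So $\mathrm{End}(W)$ is regular but not unit-regular. The defect is measured by the index.

**Definition 2.1.** A linear map $x$ between vector spaces is *Fredholm* if $\ker x$ and $\mathrm{coker}\,x$ are finite-dimensional. Its index is $\mathrm{ind}\,x=\dim\ker x-\dim\mathrm{coker}\,x$. We write $FR(W)$ for the ideal of finite-rank maps in $\mathrm{End}(W)$.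

For example $\mathrm{ind}\,S=-1$, $\mathrm{ind}\,B=1$, and a bijective map has index $0$. A composite of Fredholm maps is Fredholm and the index is additive under composition; this is textbook material. So is the following.

**Fact 2.2.** *If $x\in \mathrm{End}(W)$ is Fredholm and $f\in FR(W)$, then $x+f$ is Fredholm of the same index.*

Here is why. Let $V=\ker f$, of finite codimension $d$, with inclusion $\iota:V\to W$ of index $-d$. Then $(x+f)\iota=x\iota$ is Fredholm of index $\mathrm{ind}\,x-d$. So $\ker(x+f)\cap V$ is finite-dimensional, hence $\ker(x+f)$ is too, and the image of $x+f$ has finite codimension. Thus $x+f$ is Fredholm, and $\mathrm{ind}(x+f)-d=\mathrm{ind}\,x-d$.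

Units have index $0$, and $S$ does not. Is $S$ then not a sum of few units? No: $S=1+(S-1)$, and $S-1$ is multiplication by the invertible power series $\pi-1$. The index is additive for products, not for sums, so a nonzero index by itself obstructs nothing.

The index can only obstruct if we also control how sums behave. This suggests looking for a ring of operators whose quotient modulo finite-rank operators is a *commutative field* $K$. There the index becomes a homomorphism $K^*\to\mathbb Z$, units land in its kernel $U$, and the question about sums of units becomes a question about sums of elements of $U$ inside $K$.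

## 3. A single valuation gives unit sum number $\infty$

Embed $K=\mathbb Q(t)$ in $\mathbb Q((\pi))$ by $t\mapsto\pi$. Let $P:\mathbb Q((\pi))\to\mathbb Q[[\pi]]$ delete the negative powers of $\pi$, and for $a\in K$ let $T(a)w=P(aw)$ on $W=\mathbb Q[[\pi]]$. Then $T(t)=S$, $T(1/t)=B$, and (1) shows that $T$ is not multiplicative, but in this instance it is multiplicative up to finite rank. Section 4 proves in general that
$$R_1=\{x\in\mathrm{End}(W):\ x-T(a)\in FR(W)\text{ for some }a\in K\}$$
is a regular ring, that $x\mapsto a$ is a well-defined surjective homomorphism $\rho:R_1\to K$, and that $x$ has index $-v_0(a)$ if $a\neq0$, where $v_0$ is the order of vanishing at $t=0$.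

A unit of $R_1$ has index $0$, so its image in $K$ has $v_0=0$. A sum of units therefore has image with $v_0\ge0$. But $\rho(B)=1/t$ has $v_0=-1$, so $B$ is not a sum of any number of units, and $\mathrm{usn}(R_1)=\infty$.

This shows that the index can obstruct, but it obstructs too much: the hypothesis $\mathrm{usn}\ne\infty$ fails. The precise cause is that $U=\{v_0=0\}$ lies in a valuation ring, which is closed under addition. We need a group $U$ that generates $K$ additively, but slowly. The repair is to let the operators act on a direct sum of several spaces $\Omega[[\pi]]$, with several embeddings of $K$. The index is then minus a *sum* of valuations, in which one valuation may appear several times.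

## 4. Index data and their rings

Let $\Omega$ be an infinite field and $v$ the $\pi$-adic valuation on $\Omega((\pi))$. Let $P:\Omega((\pi))\to\Omega[[\pi]]$ be the $\Omega$-linear projection deleting the negative powers.

**Definition 4.1.** An *index datum* consists of a field $K$ of characteristic $0$, a nonempty set $J$, and for each $j\in J$ a nonempty family $(\varepsilon_i)_{i\in I_j}$ of field embeddings $\varepsilon_i:K\to\Omega((\pi))$, repetitions allowed. With $v_i=v\circ\varepsilon_i$, we require that for each $j$ and each $a\in K^*$, $v_i(a)\neq0$ for only finitely many $i\in I_j$. Put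
$$\varphi_j=\sum_{i\in I_j}v_i:K^*\to\mathbb Z,\qquad U=\bigcap_{j\in J}\ker\varphi_j .\tag{2}$$

$U$ is a subgroup of $K^*$. Since $K$ has characteristic $0$, so has $\Omega$, and each $\varepsilon_i$ sends $q\in\mathbb Q^*$ to the nonzero constant $q\in\Omega$. Hence $\mathbb Q^*\subseteq U$.

As an example, let $K=\mathbb Q(t)$, $\Omega=\mathbb Q$, $J=\{*\}$. With $p$ copies of $t\mapsto\pi$ and $q$ copies of $t\mapsto1+\pi$ we get $\varphi=pv_0+qv_1$, where $v_0,v_1$ are the orders of vanishing at $t=0,1$. Section 3 is the case $p=1$, $q=0$.

Let $W_j=\bigoplus_{i\in I_j}\Omega[[\pi]]$, an infinite-dimensional $\Omega$-space. For $a\in K$ let $T_j(a)\in\mathrm{End}_\Omega(W_j)$ act on the $i$-th summand by $w\mapsto P(\varepsilon_i(a)w)$. Then $T_j$ is additive, $T_j(1)=1$, and $T_j(q)=q$ for $q\in\mathbb Q$.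

**Step 1: $T_j$ is multiplicative up to finite rank.** The purpose is to get a ring below. We claim
$$T_j(a)T_j(b)-T_j(ab)\in FR(W_j)\qquad(a,b\in K).\tag{3}$$
This is clear for $b=0$. Let $b\ne0$, $\alpha=\varepsilon_i(a)$, $\beta=\varepsilon_i(b)$. On the $i$-th summand the difference is
$$w\mapsto P(\alpha P(\beta w))-P(\alpha\beta w)=-P\big(\alpha(1-P)(\beta w)\big).$$
If $v(\beta)\ge0$, then $\beta w\in\Omega[[\pi]]$ and this is $0$. If $v(\beta)<0$, then $(1-P)(\beta w)$ lies in the span of $\pi^{-1},\dots,\pi^{v(\beta)}$, so the rank is at most $-v(\beta)$. By the finiteness condition $v_i(b)<0$ for only finitely many $i\in I_j$, so the total rank is finite.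

**Step 2: the index of $T_j(a)$.** For $a\neq0$ we claim
$$T_j(a)\text{ is Fredholm of index }-\varphi_j(a).\tag{4}$$
On the $i$-th summand let $n=v_i(a)$. If $n\ge0$, the map is injective with image $\pi^n\Omega[[\pi]]$, so its index is $-n$. If $n<0$, it is the bijection $\Omega[[\pi]]\to\pi^n\Omega[[\pi]]$ given by multiplication, followed by $P$; so it is surjective with kernel of dimension $-n$, and again its index is $-n$. It is bijective whenever $n=0$, which holds for all but finitely many $i$. So the kernels and cokernels add up to finite-dimensional ones, and the indices add up to $-\varphi_j(a)$. In particular $T_j(a)\notin FR(W_j)$, since a finite-rank map on an infinite-dimensional space has infinite-dimensional kernel.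

**Step 3: the ring.** Define
$$R=\Big\{(x_j)\in\prod_{j\in J}\mathrm{End}_\Omega(W_j):\ \exists\,a\in K\ \ \forall j\ \ x_j-T_j(a)\in FR(W_j)\Big\}.\tag{5}$$
The element $a$ is unique: if $a$ and $a'$ both serve, then $T_j(a-a')\in FR(W_j)$, so $a=a'$ by Step 2. $R$ is closed under differences and contains $1$. It is closed under products: if $x$ belongs to $a$ and $y$ to $b$, then
$$x_jy_j-T_j(ab)=(x_j-T_j(a))y_j+T_j(a)(y_j-T_j(b))+\big(T_j(a)T_j(b)-T_j(ab)\big)$$
lies in $FR(W_j)$ by (3). So $R$ is a subring, and $\rho:R\to K$, $\rho(x)=a$, is a ring homomorphism. It is surjective because $T(a)=(T_j(a))_j$ lies in $R$ with $\rho(T(a))=a$. Its kernel is $\mathcal I=\prod_jFR(W_j)$, an ideal of the whole product ring. $R$ is a $\mathbb Q$-algebra because $T_j(q)=q$. Finally, (4) and Fact 2.2 give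
$$\rho(x)=a\neq0\ \Longrightarrow\ \text{each }x_j\text{ is Fredholm of index }-\varphi_j(a).\tag{6}$$

**Step 4: $R$ is regular.** The idea is to correct an inverse taken in $K$ by one taken in $\mathcal I$. First, each $f\in FR(W)$ has $g\in FR(W)$ with $fgf=f$: take $g_0\in\mathrm{End}(W)$ with $fg_0f=f$ and put $g=g_0fg_0$; then $fgf=(fg_0f)g_0f=fg_0f=f$. Working in each component, for each $z\in\mathcal I$ there is $w\in\mathcal I$ with $zwz=z$. Now let $x\in R$. Choose $y\in R$ with $\rho(x)=\rho(x)\rho(y)\rho(x)$, which is possible as $K$ is a field and $\rho$ is onto. Then $z=x-xyx\in\mathcal I$, and $z=x(1-yx)=(1-xy)x$. With $zwz=z$ we get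
$$x=xyx+zwz=xyx+x(1-yx)w(1-xy)x=x\,\big[\,y+(1-yx)w(1-xy)\,\big]\,x .$$

## 5. Units of $R$ and the lifting of sums from $K$

We now show that counting units in $R$ is the same as counting elements of $U$ in $K$.

**Lemma 5.1.** *An element $x\in R$ is a unit of $R$ iff every $x_j$ is bijective. If so, $\rho(x)\in U$.*

**Proof.** If $x$ is a unit of $R$, every $x_j$ is invertible. Conversely, let all $x_j$ be bijective. Then $\rho(x)\ne0$, since a finite-rank operator on the infinite-dimensional space $W_j$ is not bijective. Choose $y\in R$ with $\rho(y)=\rho(x)^{-1}$; then $xy=1+f$ with $f\in\mathcal I$. In the product ring $y=x^{-1}+x^{-1}f$, so $x^{-1}=y-x^{-1}f$. As $\mathcal I$ is an ideal of the product ring, $x^{-1}f\in\mathcal I\subseteq R$, so $x^{-1}\in R$. For a unit $x$, (6) gives $0=\mathrm{ind}\,x_j=-\varphi_j(\rho(x))$ for all $j$, so $\rho(x)\in U$. $\square$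

The converse direction, from $U$ to units, rests on the next lemma. An operator of index $0$ can be made bijective by adding a finite-rank operator, and we must do this while keeping a second operator, $1-h$, bijective.

**Lemma 5.2.** *If $g\in\mathrm{End}_\Omega(W)$ is Fredholm of index $0$, there is $h\in FR(W)$ with $g+h$ and $1-h$ both bijective.*

**Proof.** Let $N=\ker g$ and write $W=N\oplus N'=gW\oplus C$. Index $0$ means $\dim N=\dim C<\infty$. Let $h_0$ vanish on $N'$ and map $N$ isomorphically onto $C$, and put $h=\lambda h_0$ with $\lambda\in\Omega^*$ to be chosen. The map $g+h$ sends $n+n'$ (with $n\in N$, $n'\in N'$) to $\lambda h_0(n)+g(n')\in C\oplus gW$. As $g$ maps $N'$ isomorphically onto $gW$, $g+h$ is bijective for every $\lambda\ne0$.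

In block form for $W=N\oplus N'$, $h$ is zero on $N'$, so $1-h$ is block triangular with diagonal blocks $1-\lambda A$ and $1$, where $A=\mathrm{pr}_Nh_0|_N$. So $1-h$ is bijective as soon as $\lambda^{-1}$ is not an eigenvalue of $A$. Since $A$ acts on a finite-dimensional space it has finitely many eigenvalues, and $\Omega$ is infinite, so such a $\lambda\ne0$ exists. $\square$

**Proposition 5.3.** *Let $x\in R$ and $n\ge2$. Then $x$ is a sum of $n$ units of $R$ iff $\rho(x)$ is a sum of $n$ elements of $U$. More precisely, if $\rho(x)=u_1+\dots+u_n$ with $u_i\in U$, then $x=y_1+\dots+y_n$ with units $y_i$ satisfying $\rho(y_i)=u_i$.*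

**Proof.** "Only if" follows by applying $\rho$ and Lemma 5.1.

**Step 1: every $u\in U$ lifts to a unit.** Each $T_j(u)$ has index $-\varphi_j(u)=0$. By Lemma 5.2 there is $h_j\in FR(W_j)$ with $T_j(u)+h_j$ bijective. The element $(T_j(u)+h_j)_j$ lies in $R$, maps to $u$, and is a unit by Lemma 5.1.

**Step 2: reduction to $n=2$.** Choose unit lifts $y_3,\dots,y_n$ of $u_3,\dots,u_n$ and replace $x$ by $x-y_3-\dots-y_n$, whose image is $u_1+u_2$.

**Step 3: the case $n=2$.** Here both summands must be corrected at once, by one $h$. Let $y$ be a unit lift of $u_1$ and $g=y^{-1}x-1\in R$. Then $\rho(g)=u_1^{-1}(u_1+u_2)-1=u_1^{-1}u_2\in U$, so every $g_j$ is Fredholm of index $0$ by (6). Take $h_j$ for $g_j$ as in Lemma 5.2 and $h=(h_j)\in\mathcal I$. Then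
$$x=y(1+g)=y(1-h)+y(g+h).$$
Both summands have all components bijective, so they are units by Lemma 5.1. Their images are $u_1$ and $u_1\cdot u_1^{-1}u_2=u_2$. $\square$

In $K$ we have $0=1+(-1)$ with $\pm1\in U$. A sum of $m\ge1$ elements of $U$ is a sum of $n$ elements of $U$ for every $n\ge m$: replace one summand $u$ by $\frac u2+\frac u2$, repeatedly, using $\frac12\in U$. The same padding works for units in $R$. Since $\mathrm{usn}(R)\ge2$ and $\rho$ is surjective, Proposition 5.3 yields:

**Corollary 5.4.** *$\mathrm{usn}(R)$ is the least $n\ge2$ such that every element of $K$ is a sum of $n$ elements of $U$; it is $\omega$ if every element of $K$ is a sum of elements of $U$ but no such $n$ exists; and it is $\infty$ otherwise.*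

The ring theory is finished. From now on we need only pairs $(K,U)$.

## 6. Two points on the line: weights $(1,1)$ and weights $(2,3)$

Let $K=\mathbb Q(t)$, $\Omega=\mathbb Q$ and $J=\{*\}$, with embeddings $\varepsilon_0:t\mapsto\pi$ and $\varepsilon_1:t\mapsto1+\pi$; then $v\circ\varepsilon_0=v_0$ and $v\circ\varepsilon_1=v_1$. We use two standard tools. First, $v(\sum u_i)\ge\min v(u_i)$, with equality if the minimum is attained only once. Second, by the Chinese remainder theorem, for each $r\ge0$ there is
$$f\in\mathbb Q[t]\quad\text{with}\quad(t-1)^r\mid f,\qquad t^r\mid 1-f.\tag{7}$$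

**Example 6.1 (one copy of each embedding).** Now $\varphi=v_0+v_1$ and $U=\{v_0=m,\ v_1=-m\text{ for some }m\in\mathbb Z\}$. This $U$ is not contained in $\{v_0\ge 0\}$, so the obstruction of Section 3 is gone. But too much is gone: *every element of $K$ is a sum of two elements of $U$*, so $\mathrm{usn}(R)=2$. Indeed $0=1+(-1)$. Let $a\ne0$, $p=v_0(a)$, $q=-v_1(a)$.

If $p\ge q$, put $e=t/(t-1)\in U$. Then $ae^{-p}$ has $v_0=0$ and $v_1=p-q\ge0$, so it is defined at $t=0,1$. Choose $c\in\mathbb Q^*$ different from its two values. Then $a=ce^p+e^p(ae^{-p}-c)$, with both summands in $U$.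

If $p<q$, take $f$ as in (7) with $r$ large and $u=(a-t^q)f+(t-1)^{-p}(1-f)$. Then $a-u=t^q+(1-f)\big(a-t^q-(t-1)^{-p}\big)$, so $v_0(a-u)=q$ for large $r$. As $v_0(a)=p<q$, also $v_0(u)=p$. Next, $u-(t-1)^{-p}=f\big(a-t^q-(t-1)^{-p}\big)$ has $v_1>-p$ for large $r$, so $v_1(u)=-p$. As $v_1(a)=-q<-p$, also $v_1(a-u)=-q$. Hence $u$ and $a-u$ lie in $U$.

Why did two summands suffice here when $p<q$? The minimum of $v_0$ over the two summands and the minimum of $v_1$ were each attained once, and any prescribed integers $p$ and $-q$ are values of $v_0$ and $v_1$ on $U$. So we should make the value groups $v_0(U)$ and $v_1(U)$ proper subgroups of $\mathbb Z$. Then, for suitable $a$, each minimum must be attained at least *twice*, and this is a strong condition on few summands. Weights do exactly this.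

**Theorem 6.2.** *There is a regular $\mathbb Q$-algebra $R$ with $\mathrm{usn}(R)=4$ and a non-invertible element of $R$ that is not a sum of three or fewer units (in particular not a sum of two).*

**Proof.** Take two copies of $\varepsilon_0$ and three copies of $\varepsilon_1$. Then
$$\varphi=2v_0+3v_1,\qquad U=\{u\in\mathbb Q(t)^*:\ v_0(u)=3m,\ v_1(u)=-2m\text{ for some }m\in\mathbb Z\}.\tag{8}$$
Let $R$ be the associated ring, regular by Step 4 of Section 4.

**Step 1: an element of $K$ that is not a sum of three or fewer elements of $U$.** Let $a=t/(t-1)^3$, so $v_0(a)=1$ and $v_1(a)=-3$. Suppose $a=u_1+\dots+u_r$ with $1\le r\le3$, $u_i\in U$, $v_0(u_i)=3m_i$, $v_1(u_i)=-2m_i$. If $\min m_i$ were attained only once, then $1=v_0(a)=3\min m_i$, impossible. If $\max m_i$ were attained only once, then $-3=v_1(a)=-2\max m_i$, impossible as $-3$ is odd. So the minimum and the maximum are each attained at two or more of at most three indices. Two such sets of indices intersect, so $\min m_i=\max m_i$ and all $m_i$ equal one integer $m$. Then $1=v_0(a)\ge3m$ gives $m\le0$, while $-3=v_1(a)\ge-2m$ gives $m\ge2$: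 a contradiction.

By Lemma 5.1 and Proposition 5.3, any $x\in R$ with $\rho(x)=a$, for example $x=T(a)$, is not a sum of three or fewer units. In particular it is not invertible.

**Step 2: a criterion for being a sum of two elements of $U$.** Let $e=t^3/(t-1)^2\in U$. We claim: *if $v_0(b)\ge3m$ and $v_1(b)\ge-2m$ for some $m\in\mathbb Z$, then $b$ is a sum of two elements of $U$.* Since $v_0(e)=3$ and $v_1(e)=-2$, the element $be^{-m}$ is defined at $t=0$ and $t=1$. Choose $c\in\mathbb Q^*$ different from its two values there. Then
$$b=ce^m+e^m(be^{-m}-c),$$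
and $be^{-m}-c$ has $v_0=v_1=0$, so both summands lie in $U$. (The case $b=0$ is included.)

**Step 3: every $a\in K$ is $b+b'$ with $b,b'$ as in Step 2.** For $a=0$ take $b=b'=0$. Let $a\ne0$. Choose $N$ with $-3N\le v_0(a)$ and $-2N\le v_1(a)$. Take $f$ as in (7) with $r$ large, and $b=af$, $b'=a(1-f)$. Since $f$ and $1-f$ are polynomials,
$$v_0(b)\ge v_0(a)\ge-3N,\qquad v_1(b)\ge v_1(a)+r\ge2N,$$
so Step 2 applies to $b$ with $m=-N$; and
$$v_0(b')\ge v_0(a)+r\ge3N,\qquad v_1(b')\ge v_1(a)\ge-2N,$$
so Step 2 applies to $b'$ with $m=N$.

So every element of $K$ is a sum of four elements of $U$, and by Step 1 three do not always suffice. Corollary 5.4 gives $\mathrm{usn}(R)=4$. $\square$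

**Example 6.3 (four summands by hand).** For $a=t/(t-1)^3$ put $g=15t^2-35t+21$ and $b=-15t^5-10t^4-6t^3-3t^2-t$. Multiplying out, $(t-1)^3b=t-t^6g$, so $a=b+t^6g/(t-1)^3=b+e^2(t-1)g$. Therefore
$$a=1+(b-1)+e^2+e^2\big((t-1)g-1\big).$$
All four summands lie in $U$: $b-1$ takes the values $-1$ at $t=0$ and $-36$ at $t=1$, and $(t-1)g-1$ takes the values $-22$ and $-1$.

Theorem 6.2 answers the question: **no**.

## 7. A directly finite version

**Definition 7.1.** A ring is *directly finite* if $xy=1$ implies $yx=1$.

By (1), $\mathrm{End}(\mathbb Q[[\pi]])$ is not directly finite. Nor is the ring of Theorem 6.2. There $T(1/t)T(t)=1$: the copies of $\varepsilon_0$ give $BS=1$, and on the copies of $\varepsilon_1$ the operators are multiplications by the mutually inverse series $(1+\pi)^{-1}$ and $1+\pi$. But $T(t)T(1/t)\ne1$ by (1). One might suspect that one-sided inverses are essential to the counterexample. They are not. The idea is to pair each operator with one whose index enters with the opposite side of multiplication.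

For an index datum with ring $R$, the map $\rho$ is also a homomorphism $R^{op}\to K$, because $K$ is commutative. Put
$$\widehat R=\{(x,y)\in R\times R^{op}:\ \rho(x)=\rho(y)\}.\tag{9}$$
This is a $\mathbb Q$-algebra mapping onto $K$ with kernel $\mathcal I\times\mathcal I^{op}$.

**Proposition 7.2.** *$\widehat R$ is regular and directly finite, and Corollary 5.4 holds for it; so $\mathrm{usn}(\widehat R)=\mathrm{usn}(R)$.*

**Proof.** **Regular.** The condition $zwz=z$ reads the same in $\mathcal I$ and in $\mathcal I^{op}$. So every element $z$ of the kernel $\mathcal I\times\mathcal I^{op}$ has a $w$ in the kernel with $zwz=z$, and Step 4 of Section 4 applies word for word.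

**Unit sums.** If $x,y$ are units of $R$ with $\rho(x)=\rho(y)$, then $(x^{-1},y^{-1})\in\widehat R$; so $(x,y)\in\widehat R$ is a unit iff $x$ and $y$ are units of $R$. If $(x,y)$ is a sum of $n$ units, apply $\rho$ to see that $\rho(x)$ is a sum of $n$ elements of $U$. Conversely let $n\ge2$ and $\rho(x)=\rho(y)=u_1+\dots+u_n$ with $u_i\in U$. By the precise form of Proposition 5.3, $x=\sum x_i'$ and $y=\sum y_i'$ with units satisfying $\rho(x_i')=u_i=\rho(y_i')$. Each $(x_i',y_i')$ is a unit of $\widehat R$, and their sum is $(x,y)$. So Corollary 5.4 follows for $\widehat R$ as before.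

**Directly finite.** Let $(x,y)(x',y')=1$ in $\widehat R$, that is, $xx'=1$ and $y'y=1$ in $R$. Then every $x_j$ is surjective, every $y_j$ is injective, and $\rho(x)=\rho(y)=a\ne0$. By (6),
$$0\le\mathrm{ind}\,x_j=-\varphi_j(a)=\mathrm{ind}\,y_j\le0 .$$
So all $x_j$ and $y_j$ have index $0$ and are bijective. By Lemma 5.1, $x$ and $y$ are units of $R$, so $(x,y)$ is a unit of $\widehat R$ and its right inverse is also a left inverse. $\square$

In particular the counterexample of Theorem 6.2 can be taken directly finite.

## 8. All values of the unit sum number: generic decompositions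

**Theorem 8.1.** *For every $n\in\{2,3,4,\dots\}\cup\{\omega,\infty\}$ there is a directly finite regular $\mathbb Q$-algebra $R$ with $\mathrm{usn}(R)=n$. These are all possible values of $\mathrm{usn}$ for nonzero rings.*

So no bound on the number of units holds in general, even among directly finite regular $\mathbb Q$-algebras. The second sentence is clear, since $0$ is not a unit in a nonzero ring. For the first, by Proposition 7.2 it suffices to find index data for which Corollary 5.4 gives the value $n$. For $n=\infty$, Section 3 has already done this: with $K=\mathbb Q(t)$ and the single embedding $t\mapsto\pi$, sums of elements of $U=\{v_0=0\}$ lie in $\{v_0\ge0\}$, which does not contain $1/t$.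

Now let $n<\infty$ or $n=\omega$. In this section we build a pair $(K,U)$ with the right additive behavior; in Section 9 we realize it by valuations. To force a given $a$ to be a sum of $k$ elements of $U$, adjoin indeterminates $y_1,\dots,y_{k-1}$ and declare $y_1,\dots,y_{k-1}$ and $z=a-y_1-\dots-y_{k-1}$ to be in $U$. This is a *generic* decomposition of $a$, and we hope that it creates no decompositions into fewer than $k$ summands of anything old. The reason it does not is a count of monomials: the only new relation, $z+y_1+\dots+y_{k-1}-a=0$, has $k+1$ monomials whose exponents are affinely independent, and we shall see that a nonzero multiple of it can never have $k$ or fewer.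

**Step 1: construction of $(K,U)$.** Let $k_s=n$ for all $s\ge1$ if $n<\infty$, and $k_s=s+1$ if $n=\omega$. In both cases $(k_s)$ is nondecreasing with $k_s\ge2$. Let $X_0=\emptyset$, $K_0=\mathbb Q$, $U_0=\mathbb Q^*$. For $s\ge1$ choose $a_s\in K_{s-1}^*$, adjoin new independent variables, and put
$$X_s=X_{s-1}\cup\{t_s,y_{s,1},\dots,y_{s,k_s-1}\},\qquad K_s=\mathbb Q(X_s),\qquad z_s=a_s-\sum_iy_{s,i}.\tag{10}$$
Here $z_s\neq0$, since the $y_{s,i}$ are new variables. Let $U_s\le K_s^*$ be generated by $U_{s-1}$, the $y_{s,i}$, and $z_s$. The variable $t_s$ is left out of the generators: it will be the element that needs many summands. Put $X=\bigcup X_s$, $K=\bigcup K_s=\mathbb Q(X)$, $U=\bigcup U_s$.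

We choose the $a_s$ so that every element of $K^*$ is some $a_s$. Each $K_i^*$ is countable; enumerate it as $c_{i,1},c_{i,2},\dots$. List the pairs $(i,j)$ with $i\ge0$, $j\ge1$ along the diagonals $i+j=1,2,3,\dots$, with $i$ increasing on each diagonal. The pair in position $s$ has $i\le s-1$, because $(0,\cdot),\dots,(i-1,\cdot)$ precede it on its diagonal. Let $a_s=c_{i,j}$ for that pair; this element lies in $K_i^*\subseteq K_{s-1}^*$.

**Step 2: upper bound.** Each $a\in K^*$ is some $a_s=y_{s,1}+\dots+y_{s,k_s-1}+z_s$, a sum of $k_s$ elements of $U$. Also $0=1+(-1)$. So every element of $K$ is a sum of elements of $U$. If $n<\infty$, every element is a sum of $n$ of them, padding $0$ with halves as before Corollary 5.4; this is allowed since $\mathbb Q^*\subseteq U$.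

**Step 3: short decompositions do not use the new generators.** This is the heart of the lower bound.

**Lemma 8.2.** *Let $E=K_{s-1}(t_s)$ and $0\ne b\in E$. If $b$ is a sum of $m<k_s$ elements of $U_s$, then $b$ is a sum of at most $m$ elements of $U_{s-1}$.*

**Proof.** Write $k=k_s$, $a=a_s$, $y_i=y_{s,i}$, $z=z_s$. By the definition of $U_s$,
$$b=\sum_{l=1}^mc_l\,y^{\alpha_l}z^{\beta_l},\qquad c_l\in U_{s-1}\subset E^*,\quad\alpha_l\in\mathbb Z^{k-1},\quad\beta_l\in\mathbb Z .$$
Replace $y_i,z$ by independent variables: let
$$A=E[Y_1^{\pm1},\dots,Y_{k-1}^{\pm1},Z^{\pm1}],\qquad F=\sum_lc_lY^{\alpha_l}Z^{\beta_l}-b\in A,\qquad h=Z+\sum_iY_i-a .$$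
$F$ has at most $m+1\le k$ monomials, and it vanishes under $Y_i\mapsto y_i$, $Z\mapsto z$.

*$F$ is a multiple of $h$ in $A$.* Choose $M\geq 0$ with $Z^MF\in E[Y^{\pm1}][Z]$. As $h$ is monic in $Z$, division gives $Z^MF=hQ_0+r$ with $Q_0\in E[Y^{\pm1}][Z]$ and $r\in E[Y^{\pm1}]$. Substituting, $h\mapsto0$, so $r(y)=0$. The $y_i$ are algebraically independent over $E$, so $r=0$. Hence $F=hQ$ with $Q=Z^{-M}Q_0\in A$.

*$F=0$.* Suppose $F\ne0$. Its support is a nonempty set of at most $k$ points of $\mathbb Z^k$. Asking that a linear functional take equal values at these points amounts to at most $k-1$ homogeneous linear equations with integer coefficients in $k$ unknowns. So there is $0\ne\lambda\in\mathbb Z^k$ constant on the support. Grade the domain $A$ over $\mathbb Z$ by giving the monomial with exponent $\gamma\in\mathbb Z^k$ the degree $\lambda(\gamma)$. Then $F=hQ$ is homogeneous and nonzero. Since $A$ is a domain, the lowest component of $hQ$ is the product of the lowest components of $h$ and $Q$, and likewise for the highest. The lowest and highest degrees of $F$ agree, so those of $h$ agree: $h$ is homogeneous.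 But the support of $h$ contains $0$ (as $a\ne0$) and all standard basis vectors $e_1,\dots,e_k$. So $\lambda(e_i)=\lambda(0)=0$ for all $i$, and $\lambda=0$: a contradiction.

*Conclusion.* Since $F=0$, comparing constant coefficients gives $b=\sum_{l:\,(\alpha_l,\beta_l)=0}c_l$, a sum of at most $m$ elements of $U_{s-1}$. It is not an empty sum, since $b\ne0$. $\square$

**Step 4: lower bound.** *$t_r$ is not a sum of fewer than $k_r$ elements of $U$.* Suppose it is a sum of $m<k_r$ elements of $U$; they all lie in $U_s$ for some $s\ge r$. For $r<s'\le s$ we have $m<k_r\le k_{s'}$ and $t_r\in K_{s'-1}$. So Lemma 8.2 applies successively at $s,s-1,\dots,r+1$, and shows that $t_r$ is a sum of at most $m$ elements of $U_r$. It applies once more at $r$, because $t_r\in K_{r-1}(t_r)$, and shows that $t_r$ is a sum of elements of $U_{r-1}\subset K_{r-1}$. This contradicts $t_r\notin K_{r-1}$.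

So if $n<\infty$, the least $n'\ge2$ such that every element of $K$ is a sum of $n'$ elements of $U$ is $n$. If $n=\omega$, no such $n'$ exists, since $t_r$ needs at least $k_r=r+1$ summands. By Corollary 5.4, what remains is to realize $(K,U)$ by an index datum.

## 9. Realizing $(K,U)$ by valuations

We must write $U$ as an intersection of kernels of homomorphisms $\varphi:K^*\to\mathbb Z$, each a combination of valuations with *nonnegative* integer coefficients, since a coefficient is a number of copies of an embedding. The plan is to show that $K^*/U$ is free on certain primes and to use the coordinate functions.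

**Step 1: the primes of $D=\mathbb Q[X]$.** $D$ is a UFD with unit group $\mathbb Q^*$ and fraction field $K$, and a divisor in $D$ of a nonzero element of $\mathbb Q[X_s]$ again lies in $\mathbb Q[X_s]$. Write $a_s=f_s/g_s$ with coprime nonzero $f_s,g_s\in\mathbb Q[X_{s-1}]$ and put
$$q_s=g_sz_s=f_s-g_s\sum_iy_{s,i}\in D.\tag{11}$$

*$q_s$ is prime.* It has degree $1$ in $y_{s,1}$, with coefficients $-g_s$ and $f_s-g_s\sum_{i\ge2}y_{s,i}$. A common divisor of these divides $g_s$, hence lies in $\mathbb Q[X_{s-1}]$; it also divides $f_s$, so it is a unit. In a factorization $q_s=cd$ one factor has degree $0$ in $y_{s,1}$, hence divides both coefficients, and is a unit. So $q_s$ is irreducible, hence prime.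

*The $y_{s,i}$ and $q_s$ are pairwise non-associate.* The $y_{s,i}$ are distinct variables. Setting $y_{s,i}=0$ for all $i$ turns $q_s$ into $f_s\ne0$, so $q_s$ is not associate to any $y_{s,i}$. For $s'\ne s$, $q_s$ involves $y_{s,1}$ and $y_{s',i}$ does not. For $s<s'$, $q_{s'}$ involves $y_{s',1}$ and $q_s\in\mathbb Q[X_s]$ does not.

So we may choose a set $\mathcal P$ of representatives of the primes of $D$ up to associates that contains all $y_{s,i}$ and all $q_s$. Let $\mathcal N\subset\mathcal P$ be the set of remaining primes. It is nonempty: up to associates it contains the variables $t_s$, which are associate to no $y_{s',i}$ and to no $q_{s'}$, since $q_{s'}$ involves $y_{s',1}$.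

**Step 2: the homomorphisms $\varphi_b$.** The group $K^*$ is the product of $\mathbb Q^*$ and the free abelian group on $\mathcal P$. Modulo $U$ we have $y_{s,i}\equiv1$ and $q_s=g_sz_s\equiv g_s$, and this dictates the definition. For $b\in\mathcal N$ let $\varphi_b:K^*\to\mathbb Z$ be trivial on $\mathbb Q^*$ with
$$\varphi_b(b)=1,\quad\varphi_b(p)=0\ (p\in\mathcal N\setminus\{b\}),\quad\varphi_b(y_{s,i})=0,\quad\varphi_b(q_s)=\varphi_b(g_s).\tag{12}$$
The last clause is a recursion on $s$: the prime factors of $g_s$ lie in $\mathbb Q[X_{s-1}]$, so among the $q$'s only $q_{s'}$ with $s'<s$ can occur. Since $g_s$ is a polynomial, it is a constant times a product of primes with nonnegative exponents. So by induction on $s$,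
$$\varphi_b(p)\ge0\qquad\text{for all }p\in\mathcal P.\tag{13}$$
For instance, if $a_s=1/t_1$ at some stage, take $f_s=1$ and $g_s=t_1$; then $q_s=1-t_1\sum_iy_{s,i}$. With $t_1$ as the chosen representative, $\varphi_{t_1}(q_s)=1$, and $z_s=q_s/t_1$ is killed by $\varphi_{t_1}$, as it should be.

**Step 3: $\bigcap_{b\in\mathcal N}\ker\varphi_b=U$.** Each $\varphi_b$ kills $\mathbb Q^*$, all $y_{s,i}$, and $z_s=q_s/g_s$. These generate $U$, so $U\subseteq\ker\varphi_b$. Conversely, by induction on $s$, each $q_s\equiv g_s$ is congruent modulo $U$ to a finite product of elements of $\mathcal N$: the prime factors of $g_s$ lie in $\mathcal N$ (up to constants, which are in $U$), or are some $y_{s',i}\equiv1$, or are some $q_{s'}$ with $s'<s$. So every prime, and hence every $a\in K^*$, is congruent modulo $U$ to a finite product $\prod_{b\in\mathcal N}b^{n_b}$ with $n_b\in\mathbb Z$. As $\varphi_b$ kills $U$, $\varphi_b(a)=n_b$. If all $\varphi_b(a)=0$, then all $n_b=0$ and $a\in U$.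

**Step 4: an embedding for each prime.** For $p\in\mathcal P$ let $v_p$ be the $p$-adic valuation of $K=\mathrm{Frac}(D)$. We construct an embedding $\varepsilon_p:K\to\mathbb C((\pi))$ with $v\circ\varepsilon_p=v_p$. Let $x\in X$ be a variable occurring in $p$, and $k=\mathbb Q(X\setminus\{x\})$. By Gauss's lemma $p$ is irreducible in $k[x]$, and an element of $D$ is divisible by a given power of $p$ in $k[x]$ iff it is so in $D$; so $v_p$ is the $p$-adic valuation of $k[x]$ extended to $K=k(x)$. As $k$ is countable of characteristic $0$, there is an embedding $\sigma:k\to\mathbb C$. Let $p^\sigma$ be the polynomial obtained by applying $\sigma$ to the coefficients, and let $\theta\in\mathbb C$ be a root of it. Since $\theta+\pi$ is transcendental over $\mathbb C$, $\sigma$ extends to an embedding $\varepsilon_p:k(x)\to\mathbb C((\pi))$ with $x\mapsto\theta+\pi$.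

The polynomial $p^\sigma$ is irreducible over $\sigma(k)$, and the characteristic is $0$, so $\theta$ is a simple root. Hence $\varepsilon_p(p)=p^\sigma(\theta+\pi)=(p^\sigma)'(\theta)\pi+\cdots$ has $v=1$. If $f\in k[x]$ is not divisible by $p$, then $f^\sigma$ is coprime to $p^\sigma$ over $\sigma(k)$, so $f^\sigma(\theta)\ne0$ and $v(\varepsilon_p(f))=0$. Every element of $K^*$ has the form $p^mf/f'$ with $f,f'\in k[x]$ not divisible by $p$, so $v\circ\varepsilon_p=v_p$.

**Step 5: the datum.** Let $\Omega=\mathbb C$ and $J=\mathcal N$. For $b\in\mathcal N$ let the family indexed by $I_b$ consist of $\varphi_b(p)$ copies of $\varepsilon_p$ for each $p\in\mathcal P$; by (13) this makes sense. The family is nonempty since $\varphi_b(b)=1$. For $a\in K^*$, $v_p(a)\ne0$ for only finitely many $p$, and each $\varepsilon_p$ occurs finitely often, so the finiteness condition of Definition 4.1 holds. Since $a$ is a constant times $\prod_pp^{v_p(a)}$, the homomorphism attached to $b$ is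
$$a\mapsto\sum_{p\in\mathcal P}\varphi_b(p)\,v_p(a)=\varphi_b(a).$$
So the subgroup (2) attached to the datum is $\bigcap_b\ker\varphi_b=U$ by Step 3. By Section 8 and Corollary 5.4 the ring $R$ of this datum has $\mathrm{usn}(R)=n$, and by Proposition 7.2 the ring $\widehat R$ is a directly finite regular $\mathbb Q$-algebra with unit sum number $n$. This proves Theorem 8.1. $\blacksquare$
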